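\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{problem}{Problem}
\newtheorem{example}[theorem]{Example}

\title{A regular completely Hausdorff-closed space\\ that is not of second category}


\begin{abstract}
A completely Hausdorff space is completely Hausdorff-closed if it is closed in every completely Hausdorff space that contains it. We construct in ZFC a regular completely Hausdorff-closed space that is a countable union of nowhere dense sets; this answers a question posed by Berri, Porter and Stephenson. We start from the product of a compact space with an uncountable power of a staircase of Tychonoff planks, and refine the topology of this product without creating new continuous real-valued functions. The construction shows that every regular space with a coarser compact Hausdorff topology is a closed subspace of a regular completely Hausdorff-closed space. We also prove that a completely Hausdorff-closed space is of second category as soon as, at a dense set of points of some nonempty open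 set, its topology agrees with the weak topology generated by its continuous real-valued functions.
\end{abstract}

\section{Introduction}

All spaces are nonempty, and all separation properties include $T_1$. A space is \emph{regular} if it is $T_1$ and each point can be separated by disjoint open sets from each closed set not containing it. A space $X$ is \emph{completely Hausdorff} if for any two distinct points $x,y$ there is a continuous $f:X\to\mathbb R$ with $f(x)\ne f(y)$. It is \emph{of second category} if it is not a countable union of nowhere dense subsets, and a \emph{Baire space} if every intersection of countably many dense open sets is dense. Taking complements of closures, $X$ is of second category if and only if every intersection of countably many dense open sets is nonempty.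

A compact Hausdorff space is closed in every Hausdorff space that contains it. This suggests a substitute for compactness relative to any topological property $P$: a space with $P$ is called \emph{$P$-closed} if it is closed in every space with $P$ in which it can be embedded. The usual theorems about compact spaces can then be tested on $P$-closed spaces. Here we test the Baire category theorem, that compact Hausdorff spaces are of second category. The following is known.
\begin{itemize}
\item Every regular-closed space is of second category.
\item There are completely Hausdorff-closed spaces that are not of second category.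
\item Every regular-closed space that is completely Hausdorff is completely Hausdorff-closed.
\end{itemize}
So being regular-closed suffices for the category theorem, and being completely Hausdorff-closed does not. The regular spaces that are completely Hausdorff-closed form a class in between: it contains all completely Hausdorff spaces that are regular-closed.

\begin{problem}[\cite{BPS}]
Is every regular, completely Hausdorff-closed space of second category?
\end{problem}

Let $C(X)$ be the set of continuous functions $X\to\mathbb R$. For a completely Hausdorff space $X$ let $X_w$ be the set $X$ with the weak topology generated by $C(X)$; it is Tychonoff and coarser than the topology of $X$. Lemma~\ref{lem:criterion} below says that $X$ is completely Hausdorff-closed exactly when $X_w$ is compact. If $X$ is Tychonoff, then $X=X_w$, so $X$ is completely Hausdorff-closed only if it is compact. The question is therefore about regular spaces that are not completely regular: one refines a compact Hausdorff topology to a regular one, adds no continuous real-valued function, and asks whether the category theorem survives. It need not.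

\begin{theorem}\label{thm:main}
There is a regular completely Hausdorff-closed space that is not of second category.
\end{theorem}

The space comes from a general construction.

\begin{theorem}\label{thm:strong}
There is a compact Hausdorff space $K_0$ with the following property. Let $(Q,\rho)$ be a compact Hausdorff space and $\sigma\supseteq\rho$ a regular topology on $Q$. Then the set $K_0\times Q$ carries a regular completely Hausdorff-closed topology $\nu$, finer than the topology of $K_0\times(Q,\rho)$, with
\[
C(K_0\times Q,\nu)=C\bigl(K_0\times(Q,\rho)\bigr).
\]
Moreover there is a nonempty set $U\subseteq K_0$ such that $U\times Q$ is open and dense in $(K_0\times Q,\nu)$ and its subspace topology is the product of a topology on $U$ with $\sigma$. For each $u\in U$ the set $\{u\}\times Q$ is closed in $(K_0\times Q,\nu)$ and, as a subspace, homeomorphic to $(Q,\sigma)$.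

Consequently every regular space that admits a coarser compact Hausdorff topology is homeomorphic to a closed subspace of a regular completely Hausdorff-closed space.
\end{theorem}

Regularity of $\sigma$ cannot be dropped, since $(Q,\sigma)$ is homeomorphic to a subspace of the regular space $(K_0\times Q,\nu)$.

There is also a positive result. For a completely Hausdorff space $X$ let $\mathrm{CR}(X)$ be the set of points all of whose neighborhoods are also neighborhoods in $X_w$.

\begin{theorem}\label{thm:positive}
Let $X$ be completely Hausdorff-closed. If $\mathrm{CR}(X)$ is dense in some nonempty open set, then $X$ is of second category. If $\mathrm{CR}(X)$ is dense in $X$, then $X$ is a Baire space. Hence, if $X$ is as in Theorem~\ref{thm:main}, then $\mathrm{CR}(X)$ is nowhere dense.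
\end{theorem}

Theorem~\ref{thm:positive} also tells us what to construct: a space whose topology differs from its weak topology at all points outside a nowhere dense set. The proof of Theorem~\ref{thm:strong} has three stages. First we build a regular, completely Hausdorff-closed, noncompact space $S$ by gluing planks (Section~\ref{sec:S}); its topology differs from a coarser compact one at a single point $p$. Then we show that in finite powers of $S$, too, continuous functions do not notice the difference (Section~\ref{sec:powers}). Finally we take the power $S^{\omega_1}$ and split it into the set $U$ of points whose coordinates tend to $p$, and its complement $M$. Over $U$ the fibers $Q$ receive the topology $\sigma$; over $M$ they keep $\rho$ (Section~\ref{sec:X}). At the points over $M$ a continuous function is continuous even for the product topology, and its values over $U$ are limits of its values over $M$ (Section~\ref{sec:functions}). Theorem~\ref{thm:main} follows by choosing $(Q,\sigma)$ to be a countable union of closed nowhere dense sets (Section~\ref{sec:proofs}).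

\medskip
\noindent\textbf{Notation and conventions.}
We write $\omega=\{0,1,2,\dots\}$. Ordinals carry the order topology, and intervals $(\beta,\alpha]$ of ordinals allow $\beta=-1$, with $(-1,\alpha]=[0,\alpha]$. Countable subsets and compact subsets of $\omega_1$ are bounded. For compact $P$, $C(P)$ carries the sup norm. We shall often use the following \emph{exponential law}: if $A$ is a space, $P$ is compact Hausdorff and $f:A\times P\to\mathbb R$ is such that each $f(s,\cdot)$ is continuous, then $f$ is continuous if and only if $s\mapsto f(s,\cdot)$ is continuous from $A$ to $C(P)$. Indeed, let $f$ be continuous, $s_0\in A$ and $\varepsilon>0$. Each $z\in P$ has an open box $A_z\times W_z\ni(s_0,z)$ on which $f$ differs from $f(s_0,z)$ by less than $\varepsilon/2$. Finitely many $W_z$ cover $P$, and for $s$ in the intersection of the corresponding $A_z$ we have $\|f(s,\cdot)-f(s_0,\cdot)\|\le\varepsilon$. The converse follows from $|f(s,z)-f(s_0,z_0)|\le\|f(s,\cdot)-f(s_0,\cdot)\|+|f(s_0,z)-f(s_0,z_0)|$.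

\section{The weak topology}\label{sec:weak}

\begin{lemma}\label{lem:criterion}
A completely Hausdorff space $X$ is completely Hausdorff-closed if and only if $X_w$ is compact. In particular, if the topology of $X$ is finer than a compact Hausdorff topology $\kappa$ and $C(X)=C(X,\kappa)$, then $X$ is completely Hausdorff-closed and $X_w=(X,\kappa)$.
\end{lemma}

\begin{proof}
In the situation of the last sentence, $X$ is completely Hausdorff because $C(X,\kappa)$ separates points, and $X_w=(X,\kappa)$ because a Tychonoff topology is generated by its continuous functions. So the first sentence implies the second.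

Let $X_w$ be compact and let $X$ be a subspace of a completely Hausdorff space $Y$. The evaluation map $e:Y\to\mathbb R^{C(Y)}$ is continuous, and it is injective because $C(Y)$ separates points. Restrictions to $X$ of members of $C(Y)$ belong to $C(X)$, so $e|_X$ is continuous on $X_w$. Hence $e(X)$ is compact, therefore closed, and $X=e^{-1}(e(X))$ is closed in $Y$.

Conversely, let $X_w$ be noncompact and pick $y$ in its Stone--\v{C}ech compactification $\beta X_w$, outside $X$. On $Y=X\cup\{y\}$ call $A$ open if $A\cap X$ is open in $X$ and, in case $y\in A$, there is an open $B\ni y$ in $\beta X_w$ with $B\cap X\subseteq A$. This topology is finer than the one that $Y$ inherits from $\beta X_w$, so $Y$ is completely Hausdorff. It induces on $X$ the given topology. Since $X$ is dense in $\beta X_w$, every neighborhood of $y$ meets $X$, so $X$ is not closed in $Y$.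
\end{proof}

We can now prove the positive result. The argument is the usual proof of the category theorem for compact spaces; points of $\mathrm{CR}(X)$ are used to pass from an open set of $X$ to one of $X_w$ inside it.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Lemma~\ref{lem:criterion}, $X_w$ is compact Hausdorff. Let $\operatorname{cl}_w$ denote closure in $X_w$. Since $X_w$ is regular, every neighborhood in $X$ of a point $x\in\mathrm{CR}(X)$ contains $\operatorname{cl}_wW$ for some $X_w$-open $W\ni x$.

Let $\mathrm{CR}(X)$ be dense in the nonempty open set $O$, let $A_0,A_1,\dots$ be dense open subsets of $X$, and let $V\subseteq O$ be nonempty and open. Pick $x_0\in\mathrm{CR}(X)\cap V\cap A_0$ and an $X_w$-open $W_0\ni x_0$ with $\operatorname{cl}_wW_0\subseteq V\cap A_0$. Given a nonempty $X_w$-open $W_n\subseteq V$, note that it is open in $X$; so there are $x_{n+1}\in\mathrm{CR}(X)\cap W_n\cap A_{n+1}$ and an $X_w$-open $W_{n+1}\ni x_{n+1}$ with $\operatorname{cl}_wW_{n+1}\subseteq W_n\cap A_{n+1}$. By compactness of $X_w$,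
\[
\emptyset\ne\bigcap_n\operatorname{cl}_wW_n\subseteq V\cap\bigcap_nA_n .
\]
So $\bigcap_nA_n\ne\emptyset$, and $X$ is of second category. If $O=X$, then $V$ was an arbitrary nonempty open set, so $\bigcap_nA_n$ is dense and $X$ is a Baire space. If $X$ is not of second category, then $\mathrm{CR}(X)$ is dense in no nonempty open set, that is, it is nowhere dense.
\end{proof}

\section{A staircase of planks}\label{sec:S}

In this section we construct the basic building block, a regular completely Hausdorff-closed space $S$ that is not compact. The idea is this. A continuous function on a plank with a missing corner has a limit at the corner. If infinitely many planks are glued in a row along their edges, then all these limits coincide. Let $p$ be a point added at the end of the row, with neighborhoods that contain all but the first few planks. Then the common limit must be the value at $p$. So, far out on the first plank, a continuous function comes close to its value at $p$, although $p$ has a neighborhood that misses this plank.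

\subsection{The plank}
Let
\[
T=\bigl((\omega_1+1)\times(\omega+1)\bigr)\setminus\{(\omega_1,\omega)\}.
\]
We call $(\omega_1,\omega)$ the (missing) \emph{corner}. With the corner added, $T$ becomes a compact Hausdorff space. The sets $\omega_1\times\{\omega\}$ and $\{\omega_1\}\times\omega$ are the \emph{top edge} and the \emph{right edge}; they are disjoint closed subsets of $T$.

\begin{lemma}\label{lem:plank}
Let $\Phi:T\to Z$ be continuous, $(Z,d)$ a metric space. There are $\alpha^*<\omega_1$ and points $z_n$ $(n\le\omega)$ of $Z$ such that $z_n\to z_\omega$ and $\Phi(\gamma,n)=z_n$ for all $(\gamma,n)\in T$ with $\gamma\ge\alpha^*$. Hence $\Phi$ extends continuously to the corner, with value $z_\omega$.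
\end{lemma}

\begin{proof}
Put $z_n=\Phi(\omega_1,n)$ for $n<\omega$. By continuity at $(\omega_1,n)$, for each $j\ge1$ there is $\beta_{n,j}<\omega_1$ with $d(\Phi(\gamma,n),z_n)<1/j$ for $\gamma>\beta_{n,j}$. Let $\alpha^*=(\sup_{n,j}\beta_{n,j})+1<\omega_1$. Then $\Phi(\gamma,n)=z_n$ for $\gamma\ge\alpha^*$ and $n<\omega$. For $\alpha^*\le\gamma<\omega_1$ continuity at $(\gamma,\omega)$ gives $\Phi(\gamma,\omega)=\lim_n\Phi(\gamma,n)=\lim_nz_n$. So the limit $z_\omega:=\lim_nz_n$ exists, and $\Phi(\gamma,\omega)=z_\omega$ for these $\gamma$. Given $\varepsilon>0$, take $n_0$ with $d(z_n,z_\omega)<\varepsilon$ for $n\ge n_0$; then $d(\Phi(\gamma,n),z_\omega)<\varepsilon$ for all $(\gamma,n)\in T$ with $\gamma>\alpha^*$ and $n\ge n_0$.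
\end{proof}

\subsection{Gluing}
Take copies $T_0,T_1,T_2,\dots$ of $T$ and glue $T_0$ to $T_1$ along their right edges, $T_1$ to $T_2$ along their top edges, $T_2$ to $T_3$ along their right edges, and so on; see Figure~\ref{fig:stairs}. Formally, we have sets $T_k$ and bijections $\varphi_k:T_k\to T$ such that $T_j\cap T_k=\emptyset$ if $|j-k|\ge2$, while for $k\ge1$ the set $E_k:=T_{k-1}\cap T_k$ is mapped by both $\varphi_{k-1}$ and $\varphi_k$ onto the top edge if $k$ is even and onto the right edge if $k$ is odd, and $\varphi_{k-1}=\varphi_k$ on $E_k$. Let $E_0\subseteq T_0$ be the preimage of the top edge under $\varphi_0$. So $T_k$ is the disjoint union of two edges $E_k$, $E_{k+1}$ and a rest, which we denote by $T_k^\circ$. We put $T^\circ_{-1}=\emptyset$.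

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[gray] (-2.4,-0.13)--(-2.4,-1.8)--(2.4,-1.8)--(2.4,1.8)--(-2.4,1.8)--(-2.4,0.13);
\draw[thick] (-2.4,-0.13)--(-0.12,-0.13);
\draw[thick] (-2.4,0.13)--(-0.12,0.13);
\draw[thick] (0,-0.15)--(0,-1.8);
\draw[thick] (0.15,0)--(2.4,0);
\draw[thick] (0,0.15)--(0,1.8);
\draw (0,0) circle (0.08);
\draw[dashed,->] (-0.614,-0.43) arc (215:500:0.75);
\node[below] at (-1.8,-0.13) {$E_0$};
\node[above] at (-1.8,0.13) {$E_4$};
\node[right] at (0,-1.45) {$E_1$};
\node[above] at (1.8,0) {$E_2$};
\node[right] at (0,1.45) {$E_3$};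
\node at (-1.4,-1.2) {$T_0$};
\node at (1.4,-1.2) {$T_1$};
\node at (1.4,1.2) {$T_2$};
\node at (-1.4,1.2) {$T_3$};
\end{tikzpicture}
\caption{One turn of the staircase $G$. The planks $T_0,\dots,T_3$ are placed around their missing corner (hollow dot). Horizontal edges are copies of $\omega_1$ and vertical edges are copies of $\omega$, both running toward the corner; $T_{k-1}$ and $T_k$ share the edge $E_k$. The edge $E_0$ is free; along $E_4$ the plank $T_3$ is glued to the first plank $T_4$ of the next turn. The point $p$ of $S$ is added at the end of the infinitely many turns.}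
\label{fig:stairs}
\end{figure}

Let $G=\bigcup_kT_k$ and call $A\subseteq G$ open if $\varphi_k(A\cap T_k)$ is open in $T$ for every $k$; then $A$ is closed if and only if every $\varphi_k(A\cap T_k)$ is closed in $T$. The maps $\varphi_k$ combine to a \emph{folding map} $\pi:G\to T$, $\pi|_{T_k}=\varphi_k$. Finally let
\[
G_k=T^\circ_{k-1}\cup E_k\cup T^\circ_k\qquad(k\in\omega).
\]
These sets cover $G$, and $G_k\cap G_l=\emptyset$ if $|k-l|\ge2$.

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] $\pi$ is continuous, and each $\varphi_k$ is a homeomorphism from the subspace $T_k$ of $G$ onto $T$. The sets $T_k$ and $E_k$ are closed in $G$; the sets $G_k$ and $T_k^\circ$ are open.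
\item[(b)] $G$ is Hausdorff and has a base of compact open sets.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $R\subseteq T$ is open, then $\varphi_k(\pi^{-1}(R)\cap T_k)=R$ for all $k$, so $\pi$ is continuous; hence so is $\varphi_k=\pi|_{T_k}$. If $B$ is open in $G$, then $\varphi_k(B\cap T_k)$ is open by definition, so $\varphi_k$ is also an open map from $T_k$ onto $T$. The intersection of $T_k$ or $E_k$ with any $T_j$ is $T_j$, an edge of $T_j$, or empty, which gives closedness. The intersection of $G_k$ with $T_j$ is $T_j$ minus one edge if $j\in\{k-1,k\}$, and empty otherwise, so $G_k$ is open. Then $T_k^\circ=G_k\cap G_{k+1}$ is open.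

(b) Two points with different images under $\pi$ are separated by preimages of disjoint open sets of $T$. Let $x\ne y$ have the same image. If this image lies on no edge, then $x\in T_k^\circ$, $y\in T_l^\circ$ with $k\ne l$, and these open sets are disjoint. Otherwise $x\in E_k$, $y\in E_l$, where $k\ne l$ have the same parity; so $|k-l|\ge2$, and the open sets $G_k\ni x$ and $G_l\ni y$ are disjoint.

Every $t\in T$ has a neighborhood base of compact open sets $R$ that miss each edge not containing $t$, namely
\[
(\beta,\gamma]\times\{n\},\qquad(\beta,\gamma]\times[n,\omega],\qquad(\beta,\omega_1]\times\{n\}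
\]
for $t=(\gamma,n)$ with $\gamma<\omega_1$, $n<\omega$, for $t=(\gamma,\omega)$, and for $t=(\omega_1,n)$, respectively. Let $A\subseteq G$ be open and $x\in A$. If $x\in T_k^\circ$, choose such an $R\ni\pi(x)$ with $R\subseteq\varphi_k(A\cap T_k)$. Then $\varphi_k^{-1}(R)\subseteq A$ is compact, and open because it meets no $T_j$ with $j\ne k$. If $x\in E_k$, choose $R\ni\pi(x)$ contained in $\varphi_k(A\cap T_k)$ and, if $k\ge1$, in $\varphi_{k-1}(A\cap T_{k-1})$. Let $C$ be $\varphi_k^{-1}(R)$, together with $\varphi_{k-1}^{-1}(R)$ if $k\ge1$. Then $C\subseteq A$ is compact. Since $\varphi_{k-1}=\varphi_k$ on $E_k$, the traces of $C$ on $T_k$ and (if $k\ge1$) on $T_{k-1}$ are mapped onto $R$ by $\varphi_k$ and $\varphi_{k-1}$. Moreover $C$ meets no other $T_j$, because $R$ misses the edge not containing $\pi(x)$. So $C$ is open.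
\end{proof}

\subsection{The point at the end}
Let $S=G\cup\{p\}$ with a new point $p$, and let
\[
V_k=S\setminus(T_0\cup\dots\cup T_{k-1})\qquad(k\in\omega).
\]
Then $S=V_0\supseteq V_1\supseteq\cdots$, $\bigcap_kV_k=\{p\}$, and $V_k\cap G$ is open in $G$. We consider two topologies on $S$:
\begin{itemize}
\item $\tau_S$: a set $A$ is open if $A\cap G$ is open in $G$ and, in case $p\in A$, some $V_k$ is contained in $A$;
\item the topology of the one-point compactification of $G$, with $p$ as the point at infinity. With this topology we write $S_w$ for the space $S$.
\end{itemize}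
In both topologies $G$ is an open subspace with its given topology. Topological statements about $S$ refer to $\tau_S$ unless $S_w$ is written. The notation $S_w$ will be justified in Corollary~\ref{cor:S}.

The \emph{rank} of $x\in S$ is $r(x)=\sup\{k:x\in V_k\}\in\omega\cup\{\infty\}$. So $r(x)=\infty$ only for $x=p$, and $\{x:r(x)\ge k\}=V_k$. Let $a_\alpha$ be the point of $E_0$ with $\pi(a_\alpha)=(\alpha,\omega)$. Finally put, for $\alpha<\omega_1$,
\[
C_\alpha=\{p\}\cup\pi^{-1}\bigl([0,\alpha]\times[0,\omega]\bigr),\qquad D=\bigcup_{\alpha<\omega_1}C_\alpha .
\]

\begin{lemma}\label{lem:facts}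
\begin{enumerate}
\item[(a)] $\tau_S$ is finer than the topology of $S_w$, and compact open subsets of $G$ are clopen in $S$.
\item[(b)] $\operatorname{cl}V_k\subseteq V_{k-1}$ for $k\ge1$, and $S$ is regular.
\item[(c)] Each $\{r\ge k\}$ is open. If $r(x)\le k$, then $r\le k+1$ on a neighborhood of $x$.
\item[(d)] $r(a_\alpha)=0$ for all $\alpha$, and $a_\alpha\to p$ in $S_w$ as $\alpha\to\omega_1$.
\item[(e)] Each $C_\alpha$ is $\tau_S$-compact, $C_\alpha\subseteq C_{\alpha'}$ for $\alpha\le\alpha'$, $a_0\in C_0$, and $D$ is dense in $S$.
\end{enumerate}
\end{lemma}

\begin{proof}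
(a) A compact $C\subseteq G$ is contained in some $G_0\cup\dots\cup G_N\subseteq T_0\cup\dots\cup T_N$, so it misses $V_{N+1}$. As $C$ is closed in $G$, the set $S\setminus C$ is $\tau_S$-open. Both claims follow.

(b) The complement of $V_k\cup E_k$ is $G_0\cup\dots\cup G_{k-1}$, which is open, so $\operatorname{cl}V_k\subseteq V_k\cup E_k$. Since $E_k$ meets only $T_{k-1}$ and $T_k$, we have $E_k\subseteq V_{k-1}$. So $p$ has arbitrarily small closed neighborhoods. Points of $G$ have arbitrarily small clopen neighborhoods by (a) and Lemma~\ref{lem:G}(b). By (a), $\tau_S$ is Hausdorff.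

(c) The first part holds because $V_k$ is open. If $r(x)\le k$, then $x\notin V_{k+1}\supseteq\operatorname{cl}V_{k+2}$, and $r\le k+1$ on $S\setminus\operatorname{cl}V_{k+2}$.

(d) $a_\alpha\in T_0$, so $a_\alpha\notin V_1$. A compact $C\subseteq G$ meets the closed set $E_0\cong\omega_1$ in a compact, hence bounded, set.

(e) For $k\ge1$ the set $C_\alpha\setminus V_k=\bigcup_{l<k}\varphi_l^{-1}([0,\alpha]\times[0,\omega])$ is compact. In any open cover of $C_\alpha$ one member contains some $V_k$ with $k\ge1$, and finitely many cover the rest. Clearly the $C_\alpha$ increase. Since $\pi(a_0)=(0,\omega)$, $a_0\in C_0$. The set $S\setminus D$ consists of the $E_k$ with $k$ odd, and each point of such an $E_k$, being mapped by $\pi$ to some $(\omega_1,n)$, is a limit of points of $T_k^\circ\subseteq D$.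
\end{proof}

The jump by one allowed in (c) does occur: for $k\ge1$ the points of $E_k$ have rank $k-1$ but are limits of points of $T_k^\circ$, which have rank $k$. In other words, the rank may drop by one in the limit. This will shape the definitions in Section~\ref{sec:X}.

\subsection{Continuous functions on the staircase}

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] If $Z$ is a metric space and $\Phi:S\to Z$ is continuous, then $\Phi:S_w\to Z$ is continuous.
\item[(b)] If $\Phi_i:S\to Z_i$ $(i\in\omega)$ are continuous maps into metric spaces, then there is $\alpha<\omega_1$ such that for each $x\in S$ there is $x'\in C_\alpha$ with $\Phi_i(x)=\Phi_i(x')$ for all $i$.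
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Only continuity at $p$ is in question. By Lemma~\ref{lem:plank}, $\Phi|_{T_l}$ has a limit $c_l$ at the corner. Approaching the corner along the common edge $E_{l+1}$ of $T_l$ and $T_{l+1}$ gives $c_l=c_{l+1}$, so all $c_l$ are equal to one point $c$. Let $\varepsilon>0$ and choose $k\ge1$ with $d(\Phi(x),\Phi(p))<\varepsilon$ on $V_k$. Since $T_{k+1}\subseteq V_k$, we get $d(c,\Phi(p))\le\varepsilon$. As $\varepsilon$ is arbitrary, $c=\Phi(p)$.

Now let $\varepsilon$ and $k$ again be as above. For each $l<k$ the set $\{x\in T_l:d(\Phi(x),\Phi(p))\ge\varepsilon\}$ is closed in $T_l$ and misses a neighborhood of the corner, so it is compact. The set $\{x\in S:d(\Phi(x),\Phi(p))\ge\varepsilon\}$ is contained in $T_0\cup\dots\cup T_{k-1}$, so it is a compact subset of $G$. Its complement is a neighborhood of $p$ in $S_w$.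

(b) Let $\alpha$ be the supremum of the countably many ordinals $\alpha^*$ that Lemma~\ref{lem:plank} provides for the maps $\Phi_i\circ\varphi_k^{-1}$ $(i,k\in\omega)$. If $x\in C_\alpha$, put $x'=x$. Otherwise $x\in T_k$ for some $k$, and $\varphi_k(x)=(\gamma,n)$ with $\gamma>\alpha$ and $n\le\omega$; put $x'=\varphi_k^{-1}(\alpha,n)$.
\end{proof}

\begin{corollary}\label{cor:S}
$S$ is regular and completely Hausdorff-closed, but not compact, and its weak topology is that of $S_w$. Moreover $\mathrm{CR}(S)=G$, so $S$ is a Baire space.
\end{corollary}

\begin{proof}
$S$ is regular by Lemma~\ref{lem:facts}(b). Lemma~\ref{lem:S}(a) with $Z=\mathbb R$ gives $C(S)=C(S_w)$, so Lemma~\ref{lem:criterion} applies. By Lemma~\ref{lem:facts}(d) the points $a_\alpha\notin V_1$ converge to $p$ in $S_w$, so $V_1$ is not a neighborhood of $p$ in $S_w$ and $p\notin\mathrm{CR}(S)$. Thus $\tau_S$ is strictly finer than a compact Hausdorff topology, and so it is not compact. The two topologies agree at the points of the dense set $G$, so $\mathrm{CR}(S)=G$ and Theorem~\ref{thm:positive} applies.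
\end{proof}

So $S$ has only one bad point, whereas by Theorem~\ref{thm:positive} we need a space in which the good points form a nowhere dense set. We shall find it by refining the topology of an infinite power of $S$, times $Q$.

\section{Finite powers}\label{sec:powers}

\begin{proposition}\label{prop:powers}
For $n\in\omega$ and compact Hausdorff $Y$, every continuous $f:S^n\times Y\to\mathbb R$ is continuous on $S_w^n\times Y$.
\end{proposition}

Consider first $n=2$ with $Y$ a point. By Lemma~\ref{lem:S}(a) each $f(s,\cdot)$ lies in $C(S_w)$. If we know that $s\mapsto f(s,\cdot)$ is continuous from $S$ to the metric space $C(S_w)$, then Lemma~\ref{lem:S}(a), applied once more, makes it continuous on $S_w$, and we are done. The difficulty is continuity at $p$. As $s\to p$ in $S$, $f(s,\cdot)$ converges pointwise to $f(p,\cdot)$, but $S$ is not compact and convergence might not be uniform. Here it helps that $p$ has a countable neighborhood base in $S$: to refute continuity one needs only a sequence $s_k\to p$, hence countably many functions $f(s_k,\cdot)-f(p,\cdot)$. By Lemma~\ref{lem:S}(b) all their values are taken on one $\tau_S$-compact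 set $C_\alpha$, and on this set convergence is uniform.

\begin{proof}
We use induction on $n$; the case $n=0$ is trivial. Let $n\ge1$ and $P=S_w^{n-1}\times Y$, a compact Hausdorff space. By the induction hypothesis $f_s:=f(s,\cdot)\in C(P)$ for each $s\in S$. We show that $\Phi:S\to C(P)$, $\Phi(s)=f_s$, is continuous. Then, by Lemma~\ref{lem:S}(a), $\Phi$ is continuous on $S_w$, and by the exponential law $f$ is continuous on $S_w\times P=S_w^n\times Y$.

\emph{Continuity at $s_0\in G$.} Let $C\subseteq G$ be a compact open neighborhood of $s_0$. The induction hypothesis, with $C\times Y$ in place of $Y$, says that $f$ is continuous on $C\times P$. By the exponential law $\Phi|_C$ is continuous, and $C$ is open.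

\emph{Continuity at $p$.} If $\Phi$ is not continuous at $p$, there are $\varepsilon>0$ and, for each $k\in\omega$, points $s_k\in V_k$ and $z_k\in P$ with $|h_k(z_k)|\ge\varepsilon$, where $h_k=f_{s_k}-f_p\in C(P)$. For $1\le i\le n-1$, singling out the $i$-th coordinate we may regard $h_k$ as a function on $S_w\times(S_w^{n-2}\times Y)$; by the exponential law it induces a continuous map
\[
\Phi_{k,i}:S_w\to C(S_w^{n-2}\times Y),
\]
which is also continuous on $S$. Let $\alpha$ be as in Lemma~\ref{lem:S}(b) for these countably many maps (if $n=1$, there are none, and any $\alpha$ will do). Then in any point of $P$ we may replace the $i$-th coordinate $x$ by a suitable $x'\in C_\alpha$ without changing the value of any $h_k$, since $\Phi_{k,i}(x)=\Phi_{k,i}(x')$ for all $k$. Doing so for $i=1,\dots,n-1$ one after another, we may assume that $z_k\in P_\alpha:=C_\alpha^{n-1}\times Y$ for all $k$. Now $P_\alpha$ is compact in the topology of $S^{n-1}\times Y$, and $f$ is continuous on $S\times P_\alpha$. By the exponential law $s\mapsto f_s|_{P_\alpha}$ is continuous from $S$ to $C(P_\alpha)$. Since $s_k\to p$ in $S$, $h_k\to0$ uniformly on $P_\alpha$,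 contradicting $|h_k(z_k)|\ge\varepsilon$.
\end{proof}

\section{The space \texorpdfstring{$X$}{X}}\label{sec:X}

\subsection{What is wanted}
Let $I=\omega_1$, let $(Q,\rho)$ be compact Hausdorff and $\sigma\supseteq\rho$ a regular topology on $Q$. We want to refine the topology of $S^I\times(Q,\rho)$ so that over a suitable set $U\subseteq S^I$ the fibers $\{u\}\times Q$ carry $\sigma$. With $M=S^I\setminus U$, there are three demands.
\begin{enumerate}
\item[(i)] $U\times Q$ is open and dense, and over $M$ we keep the product topology with $\rho$.
\item[(ii)] The new space is regular. In particular, neighborhoods of points over $U$ must contain smaller neighborhoods whose closures stay over $U$.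
\item[(iii)] Continuous functions do not notice the refinement. At the points over $M$ a continuous function is continuous for the product topology with $\rho$; so its values at points over $U$ should be limits of values over $M$.
\end{enumerate}

It would not do to keep the product topology of $S^I$ on $U$ and to refine only the topology of the fibers. Then $U$ would be open in $S^I$, so it would contain a nonempty set $K$ that restricts finitely many coordinates to compact open subsets of $G$. By Lemma~\ref{lem:facts}(a), $K$ is clopen in $S^I$. For any continuous $g:(Q,\sigma)\to\mathbb R$ the function equal to $g(q)$ at $(\theta,q)\in K\times Q$ and to $0$ elsewhere would be continuous, contrary to (iii) if $g$ is not $\rho$-continuous. So the topology has to be refined on $U$ as well.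

For (iii) we plan to start at a point such as the constant point $\bar p=(p)_{i\in I}$ of $U$, to change finitely many coordinates from $p$ to $a_\alpha$ with large $\alpha$, which a continuous function hardly notices by Proposition~\ref{prop:powers}, and to arrive in the limit at a point with infinitely many coordinates $a_\alpha$, which should belong to $M$. This suggests that $U$ should consist of the points whose coordinates have ranks tending to infinity.

\subsection{Counting ranks}
For $\theta\in S^I$ put $r_i(\theta)=r(\theta_i)$, and for finite $H\subseteq I$ and $k\in\omega$ let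
\[
c^H_\theta(k)=|\{i\in I\setminus H:r_i(\theta)\le k\}|,\qquad c_\theta=c^\emptyset_\theta .
\]
Let
\[
U=\{\theta\in S^I:c_\theta(k)<\infty\text{ for all }k\},\qquad M=S^I\setminus U .
\]
Thus $\theta\in U$ if all but finitely many $\theta_i$ are equal to $p$, and $\theta\in M$ if infinitely many $\theta_i$ have rank $0$. Changing finitely many coordinates does not affect membership in $U$.

A neighborhood of $\theta\in U$ should impose a bound $c_{\theta'}\le g$ on its points $\theta'$. Two operations increase $c_{\theta'}$. When coordinates equal to $p$ are moved to nearby points, new coordinates of large finite rank appear; for a finite number of coordinates this adds at most a constant to $c_{\theta'}(k)$, and only for large $k$. And when we pass to the closure, ranks may drop by one (Lemma~\ref{lem:facts}(c)), which replaces a bound $g(k)$ by $g(k+1)$. So the bound must leave room for constants and for shifts. For $c,g:\omega\to\omega$ write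
\[
c\ll g\quad\Longleftrightarrow\quad\text{for every }s\in\omega:\ c(k+s)+s\le g(k)\text{ for all sufficiently large }k .
\]
We shall use the following absorption rule:
\begin{equation}\label{eq:absorb}
\text{if $c$ is nondecreasing, $c\ll g$ and $c'\le c+e$ with a constant $e\in\omega$, then }c'\ll g,
\end{equation}
since $c'(k+s)+s\le c(k+s)+e+s\le c(k+s+e)+(s+e)\le g(k)$ for large $k$. Note that all $c^H_\theta$ with $\theta\in U$ are nondecreasing.

Room for shifts is available only for large $k$; for small $k$ the finitely many coordinates of small rank will be controlled one by one, by a product-open set, and must then be exempt from counting. That is the role of the finite set $H$ in the following definition. For $g:\omega\to\omega$ and finite $H\subseteq I$ put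
\[
O_{g,H}=\{\theta\in U:\ c^H_\theta(k)\le g(k)\text{ for all }k,\ \text{and }c_\theta\ll g\}.
\]
Every $\theta\in U$ lies in $O_{g,\emptyset}$ for $g(k)=c_\theta(2k)+k$, because $c_\theta(k)\le g(k)$ for all $k$, and $c_\theta(k+s)+s\le g(k)$ for $k\ge s$.

\begin{example}\label{ex:p}
For the constant point $\bar p$ we have $c_{\bar p}=0$, and $0\ll g$ means $g(k)\to\infty$. Let $\bar p\in O_{g,\emptyset}$, and let $g\ge n$ on $[k_1,\infty)$. If $n$ coordinates of $\bar p$ are replaced by points of $V_{k_1}$, we obtain $\theta$ with $c_\theta=0$ on $[0,k_1)$ and $c_\theta\le n$ elsewhere. So $c_\theta\le g$, and $c_\theta\ll g$ by \eqref{eq:absorb}; that is, $\theta\in O_{g,\emptyset}$. Hence the map $S^n\to S^I$ that inserts $x\in S^n$ into $n$ fixed coordinates of $\bar p$ remains continuous at $(p,\dots,p)$ when the sets $O_{g,\emptyset}$ are declared open. On the other hand, no point with infinitely many coordinates $a_\alpha$ lies in any $O_{g,H}$.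
\end{example}

\subsection{The topology \texorpdfstring{$\nu$}{nu}}
Let $X=S^I\times Q$ with the topology $\nu$ given by the \emph{subbase}
\begin{itemize}
\item $N\times W$, where $N$ is open in the product topology of $S^I$ (with $\tau_S$ on $S$) and $W\in\rho$;
\item $O_{g,H}\times B$, where $g:\omega\to\omega$, $H\subseteq I$ is finite and $B\in\sigma$.
\end{itemize}
As a space, $S^I$ always carries this product topology. Then $\nu$ is finer than the topology of $S^I\times(Q,\rho)$, and hence than the compact Hausdorff topology $\kappa$ of $S_w^I\times(Q,\rho)$. Since $O_{g,H}\subseteq U$, we have: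
\begin{equation}\label{eq:M}
\text{at points of $M\times Q$, the sets $N\times W$ containing the point form a local base.}
\end{equation}

\begin{lemma}\label{lem:U}
$U\times Q$ is open and dense in $X$. As a subspace of $X$ it is the product $(U,\tau)\times(Q,\sigma)$, where $\tau$ has the subbase consisting of the sets $N\cap U$ ($N$ open in $S^I$) and $O_{g,H}$.
\end{lemma}

\begin{proof}
$U\times Q$ is the union of the sets $O_{g,H}\times Q$, so it is open. A nonempty open set that meets $M\times Q$ contains a nonempty $N\times W$ by \eqref{eq:M}. As $N$ contains a nonempty open set restricting only finitely many coordinates, it contains a point $\theta$ with $\theta_i=p$ for all but finitely many $i$, and $\theta\in U$. So $U\times Q$ is dense.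

For $B\in\sigma$ the set $U\times B=\bigcup_{g,H}O_{g,H}\times B$ is $\nu$-open, and so are $O_{g,H}\times Q$ and $(N\cap U)\times Q=(N\times Q)\cap(U\times Q)$. Conversely, $(N\cap U)\times W$ with $W\in\rho\subseteq\sigma$ and $O_{g,H}\times B$ are open in the product.
\end{proof}

\subsection{Regularity}
To prove regularity we have to fit a bound between $c$ and $g$.

\begin{lemma}\label{lem:interpolate}
If $c$ is nondecreasing and $c\ll g$, there is a nondecreasing $g_1\ge c$ with $c\ll g_1\ll g$.
\end{lemma}

\begin{proof}
The idea is to shift $c$ by an amount $h(k)$ that tends to infinity so slowly that even $3h(k)$ is admissible below $g$. Choose integers $0<K_1<K_2<\cdots$ with $c(k+3s)+3s\le g(k)$ for all $k\ge K_s$, and let $h(k)=|\{s\ge1:K_s\le k\}|$. Then $h$ is nondecreasing and unbounded, $h(k+t)\le h(k)+t$, and $k\ge K_{h(k)}$ if $h(k)\ge1$. Put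
\[
g_1(k)=c(k+h(k))+h(k).
\]
This is nondecreasing and at least $c(k)$. If $h(k)\ge s$, then $c(k+s)+s\le g_1(k)$; so $c\ll g_1$. If $h(k)\ge\max(t,1)$, then
\begin{align*}
g_1(k+t)+t&=c(k+t+h(k+t))+h(k+t)+t\\
&\le c(k+2t+h(k))+h(k)+2t\le c(k+3h(k))+3h(k)\le g(k);
\end{align*}
so $g_1\ll g$.
\end{proof}

\begin{proposition}\label{prop:regular}
$(X,\nu)$ is regular.
\end{proposition}

\begin{proof}
$\nu\supseteq\kappa$ is Hausdorff. It suffices to show that each point of a subbasic set has a neighborhood whose closure is contained in that set; intersections of finitely many such neighborhoods then handle arbitrary open sets. For $N\times W$ this holds because $S^I\times(Q,\rho)$ is regular and $\nu$ is finer.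

Let $(\theta,q)\in O_{g,H}\times B$. Put $c=c^H_\theta$; then $c\le g$, and $c\ll g$ because $c\le c_\theta\ll g$. Take $g_1$ from Lemma~\ref{lem:interpolate}, and take $m$ such that
\[
g_1(k+1)\le g(k)\qquad\text{for all }k\ge m .
\]
From rank $m$ on there is room for a shift by one. We therefore exempt the coordinates of rank at most $m$ and forbid others of rank at most $m$: let
\[
H'=H\cup\{i\notin H:r_i(\theta)\le m\},\qquad
g'(k)=\begin{cases}0&(k\le m),\\ g_1(k)-c(m)&(k>m).\end{cases}
\]
Here $H'$ is finite, $|H'\setminus H|=c(m)$, and $g'\ge0$ since $g_1(k)\ge c(k)\ge c(m)$ for $k>m$.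

\emph{$\theta\in O_{g',H'}$.} For $k\le m$ we have $c^{H'}_\theta(k)=0$, and for $k>m$ we have $c^{H'}_\theta(k)=c(k)-c(m)\le g'(k)$. Given $s$, put $s'=s+|H|+c(m)$. As $c_\theta\le c+|H|$ and $c\ll g_1$, for large $k$
\[
c_\theta(k+s)+s+c(m)\le c(k+s')+s'\le g_1(k),
\]
that is, $c_\theta(k+s)+s\le g'(k)$. So $c_\theta\ll g'$.

For $i\in H'\setminus H$ we have $r_i(\theta)\le m<\infty$; choose an open $A_i\ni\theta_i$ in $S$ with $\operatorname{cl}A_i\subseteq V_{r_i(\theta)}$. Let $N'=\{\theta'\in S^I:\theta'_i\in A_i\text{ for all }i\in H'\setminus H\}$.

\emph{Claim: the closure of $N'\cap O_{g',H'}$ in the product topology of $S^I$ is contained in $O_{g,H}$.} Let $\theta^*$ be in this closure. First,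
\begin{equation}\label{eq:shift}
c^{H'}_{\theta^*}(k)\le g'(k+1)\qquad\text{for all }k.
\end{equation}
Otherwise there is a finite $L\subseteq I\setminus H'$ with $|L|>g'(k+1)$ and $r_i(\theta^*)\le k$ for $i\in L$. By Lemma~\ref{lem:facts}(c), all $\theta'$ close to $\theta^*$ satisfy $r_i(\theta')\le k+1$ for $i\in L$, hence $c^{H'}_{\theta'}(k+1)>g'(k+1)$ and $\theta'\notin O_{g',H'}$, a contradiction. In particular $c_{\theta^*}(k)\le|H'|+g'(k+1)<\infty$ for all $k$, so $\theta^*\in U$. Next, $\theta^*_i\in\operatorname{cl}A_i$ gives $r_i(\theta^*)\ge r_i(\theta)$ for $i\in H'\setminus H$. With \eqref{eq:shift},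
\[
c^H_{\theta^*}(k)\le|\{i\in H'\setminus H:r_i(\theta)\le k\}|+g'(k+1).
\]
For $k<m$ the right side is $c(k)+0\le g(k)$. For $k\ge m$ it is $c(m)+g_1(k+1)-c(m)=g_1(k+1)\le g(k)$. Finally, given $s$, put $t=s+|H'|+1$. Since $c_{\theta^*}(k)\le|H'|+g_1(k+1)$ for all $k$, and since $g_1$ is nondecreasing and $g_1\ll g$, for large $k$
\[
c_{\theta^*}(k+s)+s\le g_1(k+s+1)+|H'|+s\le g_1(k+t)+t\le g(k).
\]
So $c_{\theta^*}\ll g$, and the claim is proved.

Since $\sigma$ is regular, there is $B'\in\sigma$ with $q\in B'\subseteq\operatorname{cl}_\sigma B'\subseteq B$. The set $(N'\cap O_{g',H'})\times B'=(N'\times Q)\cap(O_{g',H'}\times B')$ is an open neighborhood of $(\theta,q)$. Let $(\theta^*,q^*)$ be in its $\nu$-closure. The projection of $(X,\nu)$ to $S^I$ is continuous, so $\theta^*\in O_{g,H}$ by the claim. Hence $O_{g,H}\times B''$ is a neighborhood of $(\theta^*,q^*)$ for every $\sigma$-open $B''\ni q^*$, so $B''\cap B'\ne\emptyset$. Thus $q^*\in\operatorname{cl}_\sigma B'\subseteq B$, and $(\theta^*,q^*)\in O_{g,H}\times B$.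
\end{proof}

\section{Continuous functions on \texorpdfstring{$X$}{X}}\label{sec:functions}

This section is devoted to the proof of the following.

\begin{proposition}\label{prop:functions}
$C(X,\nu)=C(X,\kappa)$.
\end{proposition}

As $\kappa\subseteq\nu$, only one inclusion is needed. We shall prove that $f\in C(X,\nu)$ depends, up to any given $\varepsilon$, on finitely many coordinates in $I$ and on $q$; then Proposition~\ref{prop:powers} applies. We first check that within $U$ one can move as planned.

\begin{lemma}\label{lem:moves}
Let $\theta\in U$.
\begin{enumerate}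
\item[(a)] Let $H_0\subseteq I$ be finite. For $x\in S^{H_0}$ let $\theta[x]$ be $\theta$ with the coordinates in $H_0$ replaced by $x$. Then $x\mapsto\theta[x]$ is continuous from $S^{H_0}$ to $(U,\tau)$.
\item[(b)] For finite $F\subseteq I$ let $\theta^F$ be equal to $\theta$ on $F$ and to $p$ off $F$. Then $\theta^F\to\theta$ in $(U,\tau)$ along the directed set of finite $F\subseteq I$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The argument is that of Example~\ref{ex:p}. Preimages of product-open sets are open. Let $\theta[x]\in O_{g,H}$ and put $c=c^H_{\theta[x]}$; then $c$ is nondecreasing, $c\le g$, and $c\ll g$ because $c\le c_{\theta[x]}\ll g$. So there is $k_1$ with $c(k)+|H_0|\le g(k)$ for all $k\ge k_1$. Let $x'\in S^{H_0}$ be so near to $x$ that, for $i\in H_0$, $x'_i\in V_{r(x_i)}$ if $x_i\ne p$ and $x'_i\in V_{k_1}$ if $x_i=p$. If $k<k_1$, then $r(x'_i)\le k$ implies $r(x_i)\le k$, so $c^H_{\theta[x']}(k)\le c(k)\le g(k)$. If $k\ge k_1$, then $c^H_{\theta[x']}(k)\le c(k)+|H_0|\le g(k)$. Finally $c_{\theta[x']}\le c_{\theta[x]}+|H_0|$, so $c_{\theta[x']}\ll g$ by \eqref{eq:absorb}. Thus $\theta[x']\in O_{g,H}$.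

(b) Since $r(p)=\infty$, we have $c^H_{\theta^F}\le c^H_\theta$ and $c_{\theta^F}\le c_\theta$. So if $\theta\in O_{g,H}$, then $\theta^F\in O_{g,H}$ for all $F$. A product-open set containing $\theta$ contains $\theta^F$ as soon as $F$ contains a certain finite set.
\end{proof}

Now fix $f\in C(X,\nu)$. By Lemma~\ref{lem:U}, for each $q\in Q$ the function $f(\cdot,q)$ is continuous on $(U,\tau)$.

\begin{lemma}\label{lem:UtoM}
Given $\theta\in U$, $q\in Q$, $\delta>0$ and a finite $F_0\subseteq I$, there is $m\in M$ with $m|_{F_0}=\theta|_{F_0}$ and $|f(m,q)-f(\theta,q)|<\delta$.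
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:moves}(b) there is a finite $F\supseteq F_0$ with $|f(\theta^F,q)-f(\theta,q)|<\delta/3$. Fix a countably infinite $J\subseteq I\setminus F$, and for $\alpha<\omega_1$ let $m_\alpha$ be equal to $\theta$ on $F$, to $a_\alpha$ on $J$, and to $p$ elsewhere. Infinitely many coordinates of $m_\alpha$ have rank $0$, so $m_\alpha\in M$. We show that some $m_\alpha$ is as required.

By \eqref{eq:M} there is a finite $L_\alpha\subseteq I$ such that $|f(\theta'',q)-f(m_\alpha,q)|<\delta/3$ whenever $\theta''|_{L_\alpha}=m_\alpha|_{L_\alpha}$. As $J$ has only countably many finite subsets, there are a finite $H\subseteq J$ and an uncountable $\Lambda\subseteq\omega_1$ with $L_\alpha\cap J=H$ for all $\alpha\in\Lambda$. Let $\theta''_\alpha$ be equal to $\theta$ on $F$, to $a_\alpha$ on $H$, and to $p$ elsewhere. For $\alpha\in\Lambda$ it agrees with $m_\alpha$ on $L_\alpha$, so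
\[
|f(\theta''_\alpha,q)-f(m_\alpha,q)|<\delta/3 .
\]
Now $\theta''_\alpha=\theta^F[(a_\alpha)_{i\in H}]$ and $\theta^F=\theta^F[(p)_{i\in H}]$. The map $x\mapsto f(\theta^F[x],q)$ is continuous on $S^H$ by Lemma~\ref{lem:moves}(a), hence on $S_w^H$ by Proposition~\ref{prop:powers} with $Y$ a point. As $\alpha\to\omega_1$ within $\Lambda$, $(a_\alpha)_{i\in H}\to(p)_{i\in H}$ in $S_w^H$ by Lemma~\ref{lem:facts}(d). So some $\alpha\in\Lambda$ satisfies $|f(\theta''_\alpha,q)-f(\theta^F,q)|<\delta/3$, and then $|f(m_\alpha,q)-f(\theta,q)|<\delta$.
\end{proof}

Next we go from points of $M$ to points whose coordinates lie in the dense set $D=\bigcup_\alpha C_\alpha$, which will give us compactness.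

\begin{lemma}\label{lem:MtoD}
Given $m,m'\in M$ that agree on a finite $F_0\subseteq I$, $q\in Q$ and $\delta>0$, there are a finite $F_1\supseteq F_0$ and $x,y\in D^I$ that agree on $F_0$ and are both equal to $a_0$ off $F_1$, such that $|f(x,q)-f(m,q)|<\delta$ and $|f(y,q)-f(m',q)|<\delta$.
\end{lemma}

\begin{proof}
By \eqref{eq:M} there are a finite $F_1\supseteq F_0$ and open sets $N_i\ni m_i$, $N'_i\ni m'_i$ $(i\in F_1)$ in $S$ such that the two inequalities hold whenever $x_i\in N_i$ and $y_i\in N'_i$ for all $i\in F_1$. For $i\in F_0$ we have $m_i=m'_i\in N_i\cap N'_i$; choose $x_i=y_i\in N_i\cap N'_i\cap D$. For $i\in F_1\setminus F_0$ choose $x_i\in N_i\cap D$ and $y_i\in N'_i\cap D$. Off $F_1$ put $x_i=y_i=a_0\in D$.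
\end{proof}

\begin{lemma}\label{lem:finite}
For every $\varepsilon>0$ there is a finite $F\subseteq I$ such that
\begin{equation}\label{eq:finite}
|f(\theta,q)-f(\theta',q)|\le\varepsilon\quad\text{whenever }q\in Q,\ \theta,\theta'\in S^I,\ \theta|_F=\theta'|_F .
\end{equation}
\end{lemma}

\begin{proof}
Suppose this fails for $\varepsilon$, and put $\delta=\varepsilon/8$. We construct finite sets $\emptyset=F_0\subseteq F_1\subseteq\cdots$ and points $x^n,y^n\in D^I$, $q_n\in Q$ such that $x^n$ and $y^n$ agree on $F_n$, are both equal to $a_0$ off $F_{n+1}$, and satisfy
\begin{equation}\label{eq:half}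
|f(x^n,q_n)-f(y^n,q_n)|>\varepsilon/2 .
\end{equation}
Given $F_n$, take $q_n$ and $\theta,\theta'$ that agree on $F_n$ with $|f(\theta,q_n)-f(\theta',q_n)|>\varepsilon$. Apply Lemma~\ref{lem:UtoM}, with $F_n$ and $\delta$, to those of $\theta,\theta'$ that lie in $U$, and keep those that lie in $M$. This gives $m,m'\in M$ that agree on $F_n$ with $|f(m,q_n)-f(m',q_n)|>\varepsilon-2\delta$. Now Lemma~\ref{lem:MtoD}, with the same $F_n$ and $\delta$, gives $F_{n+1}\supseteq F_n$, $x^n$ and $y^n$; the difference in \eqref{eq:half} is greater than $\varepsilon-4\delta=\varepsilon/2$.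

Let $J=\bigcup_nF_n$, a countable set. For each $i\in J$ there is $\alpha_i<\omega_1$ with $x^n_i\in C_{\alpha_i}$ for all $n$, since the sets $C_\alpha$ increase and countable sets of ordinals are bounded in $\omega_1$. So all $(x^n,q_n)$ lie in
\[
\prod_{i\in J}C_{\alpha_i}\times\{a_0\}^{I\setminus J}\times Q,
\]
a compact subset of $S^I\times(Q,\rho)$. Let $(x,q)$ be a cluster point of the sequence $(x^n,q_n)$ in this set. Since $I$ is uncountable, $I\setminus J$ is infinite, and $x_i=a_0$ there; so $x\in M$. By \eqref{eq:M} there is a neighborhood $N\times W$ of $(x,q)$, where $N$ depends only on the coordinates in a finite set $L$, on which $|f-f(x,q)|<\varepsilon/4$. We have $(x^n,q_n)\in N\times W$ for infinitely many $n$. Take such an $n$ so large that $L\cap J\subseteq F_n$. Then $y^n$ and $x^n$ agree on $L$: on $L\cap J$ because they agree on $F_n$, and on $L\setminus J$ because both are $a_0$ there. So $(y^n,q_n)\in N\times W$ too, and $|f(x^n,q_n)-f(y^n,q_n)|<\varepsilon/2$, contradicting \eqref{eq:half}.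
\end{proof}

This is where the uncountability of $I$ matters: it puts the cluster point into $M$, where $f$ is known to be continuous for the product topology.

\begin{proof}[Proof of Proposition~\ref{prop:functions}]
Given $\varepsilon>0$ take $F$ from Lemma~\ref{lem:finite}. For $x\in S^F$ let $\hat x\in S^I$ be the extension of $x$ by $a_0$ off $F$; then $\hat x\in M$. By \eqref{eq:M} the map $(x,q)\mapsto(\hat x,q)$ is continuous from $S^F\times(Q,\rho)$ to $(X,\nu)$. So $f_F(x,q):=f(\hat x,q)$ is continuous on $S^F\times(Q,\rho)$, and by Proposition~\ref{prop:powers}, with $Y=(Q,\rho)$, it is continuous on $S_w^F\times(Q,\rho)$. By \eqref{eq:finite}, $|f(\theta,q)-f_F(\theta|_F,q)|\le\varepsilon$ for all $(\theta,q)\in X$. Hence $f$ is a uniform limit of $\kappa$-continuous functions, and so it is $\kappa$-continuous.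
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $K_0=S_w^I$; it does not depend on $Q$. The topology $\nu$ of Section~\ref{sec:X} is regular (Proposition~\ref{prop:regular}), finer than the compact Hausdorff topology $\kappa$ of $K_0\times(Q,\rho)$, and has the same continuous real-valued functions as $\kappa$ (Proposition~\ref{prop:functions}). By Lemma~\ref{lem:criterion}, $(X,\nu)$ is completely Hausdorff-closed. The set $U$ contains the constant point $\bar p$, and the statement about $U\times Q$ is Lemma~\ref{lem:U}. For $u\in U$ the set $\{u\}\times Q$ is $\kappa$-closed, hence $\nu$-closed, and by Lemma~\ref{lem:U} its subspace topology is $\sigma$. The last statement of the theorem follows by taking the given regular topology for $\sigma$ and the coarser compact Hausdorff topology for $\rho$.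
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Q=[0,1]$ with its usual topology $\rho$. Let $\sigma$ have as a base all sets $W\cap E$, where $W\in\rho$ and $E$ is an equivalence class of the relation $x-y\in\mathbb Q$ on $[0,1]$. Then $\sigma\supseteq\rho$, and $(Q,\sigma)$ is the topological sum of the classes $E$ with their usual topologies. Each class is countably infinite, metrizable and, being dense in $[0,1]$, without isolated points. So $\sigma$ is regular. Enumerate each class injectively as $E=\{x_{E,n}:n\in\omega\}$ and put
\[
Q_n=\{x_{E,n}:E\text{ a class}\}.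
\]
Since $Q_n$ meets each clopen set $E$ in exactly one point, which is not isolated, $Q_n$ is $\sigma$-closed and has empty $\sigma$-interior. Also $\bigcup_nQ_n=Q$.

Let $X$ be the space of Section~\ref{sec:X} for these $\rho$ and $\sigma$. As shown in the proof of Theorem~\ref{thm:strong}, it is regular and completely Hausdorff-closed. We have
\[
X=(M\times Q)\cup\bigcup_{n\in\omega}(U\times Q_n).
\]
The set $M\times Q$ is the complement of a dense open set, so it is nowhere dense. The set $A=U\times Q_n$ is closed in the subspace $U\times Q=(U,\tau)\times(Q,\sigma)$ and has empty interior there, because $Q_n$ contains no nonempty $\sigma$-open set. It is nowhere dense in $X$: if a nonempty open $O\subseteq X$ were contained in $\operatorname{cl}A$, then, $U\times Q$ being open and dense, $O\cap(U\times Q)$ would be a nonempty open subset of $\operatorname{cl}A\cap(U\times Q)=A$, which is impossible. So $X$ is a countable union of nowhere dense sets.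
\end{proof}

\begin{thebibliography}{9}
\bibitem{BPS}
M. P. Berri, Jack R. Porter, and Robert M. Stephenson, Jr.,
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 700571/\allowbreak Toposym\_99-1968-1\_11.pdf}.
\end{thebibliography}

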